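\title{The minor monotone floor of the maximum positive semidefinite nullity can exceed $\nu$}

\begin{abstract}
For a graph $G$, let $M_+(G)$ be the largest nullity of a positive semidefinite matrix whose off-diagonal nonzero entries are exactly at the edges of $G$, and let $\nu(G)$ be the largest nullity of such a matrix with the Strong Arnold Property. Since $\nu$ is minor monotone, $\nu(G)$ is at most the minor monotone floor $\lfloor M_+\rfloor(G)$, the least value of $M_+$ on a graph having $G$ as a minor. We show that this inequality can be strict: an explicit graph on $24$ vertices has $\nu=5$ and $\lfloor M_+\rfloor=M_+=6$. Moreover $\lfloor M_+\rfloor-\nu$ is unbounded, and $\nu\le\frac{41}{42}\lfloor M_+\rfloor$ on a family with $\lfloor M_+\rfloor\to\infty$. The matrices of largest nullity are governed by the equation $\xi^3=0$. Its root is degenerate, which destroys the Strong Arnold Property, but it is a sign change, so it survives in every graph that contains $G$ as a minor.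
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For a graph $G$ on the vertex set $\{1,\dots,n\}$, let $\mathcal S(G)$ be the set of real symmetric $n\times n$ matrices $A=[a_{ij}]$ such that, for $i\ne j$, $a_{ij}\ne0$ if and only if $ij$ is an edge of $G$; the diagonal is unrestricted. The \emph{maximum positive semidefinite nullity} of $G$ is
\[
M_+(G)=\max\{\operatorname{null}A:\ A\in\mathcal S(G),\ A\succeq0\}.
\]
A positive semidefinite (PSD) matrix of rank $r$ is the Gram matrix of vectors spanning $\mathbb R^r$. So $n-M_+(G)$ is the least dimension in which one can assign vectors to the vertices so that two distinct vertices are nonadjacent exactly when their vectors are orthogonal.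

A real symmetric matrix $A$ has the \emph{Strong Arnold Property} (SAP) if $X=0$ is the only real symmetric matrix with $AX=0$, $A\circ X=0$ and $I\circ X=0$, where $\circ$ is the entrywise product. For $A\in\mathcal S(G)$ we call a nonzero symmetric $X$ with $AX=0$ that vanishes on the diagonal and on the edges of $G$ an \emph{obstruction} for $A$; the SAP says that there is none. The Colin de Verdi\`ere type parameter $\nu$ is
\[
\nu(G)=\max\{\operatorname{null}A:\ A\in\mathcal S(G),\ A\succeq0,\ A\text{ has the SAP}\}.
\]

A \emph{minor} of $H$ is a graph obtained from a subgraph of $H$ by contracting edges and deleting the loops and multiple edges that arise. A graph parameter $p$ is \emph{minor monotone} if $p(G)\le p(H)$ whenever $G$ is a minor of $H$, and the \emph{minor monotone floor} of $p$ is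
\[
\lfloor p\rfloor(G)=\min\{p(H):\ G\text{ is a minor of }H\}.
\]
The floor is minor monotone because the minor relation is transitive, and $\lfloor p\rfloor\le p$ because $G$ is a minor of itself. If $q\le p$ is minor monotone, then $q(G)\le q(H)\le p(H)$ for every $H$ with minor $G$, so $q\le\lfloor p\rfloor$. Thus $\lfloor p\rfloor$ is the largest minor monotone parameter below $p$. It is known that $\nu$ is minor monotone, and $\nu\le M_+$ by definition. Hence
\[
\nu(G)\le\lfloor M_+\rfloor(G)\le M_+(G)\qquad\text{for every graph }G .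
\]
The following question comes from \cite{params}.

\medskip\noindent
\textbf{Question.} \emph{Is there a graph $G$ with $\lfloor M_+\rfloor(G)>\nu(G)$?}
\medskip

Equivalently: does $\nu$ fall short of being the largest minor monotone parameter below $M_+$? The two extreme graphs suggest that it does not.

\begin{example}\label{ex:extreme}
Let $n\ge2$. The complete graph $K_n$ has no nonedges, so obstructions do not exist. The all-ones matrix has nullity $n-1$ and $0\notin\mathcal S(K_n)$, so $\nu=\lfloor M_+\rfloor=M_+=n-1$.

For the edgeless graph $O_n$ the zero matrix gives $M_+(O_n)=n$. A diagonal matrix with $a_{ii}=a_{jj}=0$ has the obstruction $e_ie_j^{\mathsf T}+e_je_i^{\mathsf T}$, while $\operatorname{diag}(0,1,\dots,1)$ has none, so $\nu(O_n)=1$. Now $O_n$ is a subgraph of the path $P_n$, and $M_+(P_n)\le1$: deleting the last row and the first column of a matrix in $\mathcal S(P_n)$ leaves a triangular matrix with diagonal $a_{12},\dots,a_{n-1,n}\ne0$. So $M_+$ is not minor monotone, and $\lfloor M_+\rfloor(O_n)=1=\nu(O_n)$.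
\end{example}

There is a reason to expect this in general. The SAP says that the Gram vectors $u_i$ of $A$ form a \emph{regular} solution of the system $u_i\cdot u_j=0$ ($ij$ a nonedge): the derivative of the system is surjective (Lemma~\ref{lem:regular}). Looking for a matrix of the same nullity on a graph $H$ with minor $G$ leads to a small perturbation of this system (Section~\ref{sec:stability}). Regular solutions survive perturbations by the implicit function theorem. A degenerate solution may disappear, as the root of $\xi^2=0$ disappears from $\xi^2+\varepsilon=0$, and the floor lets us choose $H$ as unfavorably as we like. One could guess that every nullity not certified by the SAP is destroyed by some $H$, as happens for $O_n$. But the root of $\xi^3=0$ is degenerate too, and no small continuous perturbation removes it. We build a graph whose matrices of largest nullity are governed by this equation.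

\begin{theorem}\label{thm:main}
There is a graph $G_1$ with $24$ vertices and $52$ edges such that
\[
\nu(G_1)=5<6=\lfloor M_+\rfloor(G_1)=M_+(G_1).
\]
\end{theorem}

\begin{theorem}\label{thm:family}
For all integers $d\ge1$ and $s\ge0$ there is a graph $G_{d,s}$ with
\[
\lfloor M_+\rfloor(G_{d,s})=M_+(G_{d,s})=6d+s,\qquad 5d+s\le\nu(G_{d,s})\le6d+s-\lceil d/7\rceil .
\]
Consequently:
\begin{enumerate}
\item[(a)] for every $k\ge6$ there is a graph with $\lfloor M_+\rfloor=k$ and $\nu=k-1$;
\item[(b)] $\lfloor M_+\rfloor-\nu$ is unbounded, and $\nu(G_{d,0})\le\frac{41}{42}\lfloor M_+\rfloor(G_{d,0})$ for all $d$.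
\end{enumerate}
\end{theorem}

All the graphs are explicit, and $G_1=G_{1,0}$. Section~\ref{sec:nine} shows how nine vectors in $\mathbb R^3$ produce the equation $\xi^3=0$. This needs pairs of vectors whose inner product is unconstrained, which a graph does not offer directly; Section~\ref{sec:patterns} simulates them by triangles. Section~\ref{sec:stability} proves that an odd degenerate root survives in every graph with the given minor. Section~\ref{sec:family} replaces $\xi$ by a $d\times d$ matrix and completes the proof of Theorem~\ref{thm:main}, and Section~\ref{sec:upper} bounds $\nu(G_{d,s})$ from above. Apart from linear algebra we use the minor monotonicity of $\nu$, the implicit function theorem and, for $d\ge2$ only, Borsuk's theorem on the degree of odd maps.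

\section{Gram vectors, regularity and patterns}\label{sec:prelim}

Matrices are indexed by finite sets, $A[V']$ is the principal submatrix on $V'$, and $ij$ denotes the $2$-subset (\emph{pair}) $\{i,j\}$. The rows of $U\in\mathbb R^{V\times r}$ are written $u_v$, so that $(UU^{\mathsf T})_{ij}=u_i\cdot u_j$. A symmetric matrix $X$ on $V$ is \emph{supported on} a set $Z$ of pairs if $X_{ij}=0$ unless $ij\in Z$; in particular its diagonal is zero. We use four standard facts.

\begin{enumerate}
\item[(F1)] \emph{Gram matrices.} A symmetric matrix $B$ on $V$ is PSD of rank at most $r$ if and only if $B=UU^{\mathsf T}$ with $U\in\mathbb R^{V\times r}$; its rank is the dimension of the span of the $u_v$. Since $x^{\mathsf T}Bx=|U^{\mathsf T}x|^2$, the conditions $x^{\mathsf T}Bx=0$, $U^{\mathsf T}x=0$ and $Bx=0$ are equivalent. Hence, for symmetric $X$, $BX=0$ if and only if $XU=0$.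
\item[(F2)] \emph{Extension by zero.} If $A\succeq0$ and $A[V']x=0$, then $A(x\oplus0)=0$, because the quadratic form of $A$ vanishes at $x\oplus0$.
\item[(F3)] \emph{Schur complements.} Let $A=\begin{pmatrix}C&R\\R^{\mathsf T}&\Delta\end{pmatrix}$ be symmetric with $\Delta\succ0$. The \emph{Schur complement} of $\Delta$ is $B=C-R\Delta^{-1}R^{\mathsf T}$. With $J=\begin{pmatrix}I\\-\Delta^{-1}R^{\mathsf T}\end{pmatrix}$ we have $AJ=\begin{pmatrix}B\\0\end{pmatrix}$, so the invertible matrix $\begin{pmatrix}I&0\\-\Delta^{-1}R^{\mathsf T}&I\end{pmatrix}$ makes $A$ congruent to $B\oplus\Delta$. Thus $A\succeq0$ if and only if $B\succeq0$, and $\operatorname{null}A=\operatorname{null}B$.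
\item[(F4)] \emph{Laplacians.} The Laplacian $L$ of a graph $H$ is the symmetric matrix with $x^{\mathsf T}Lx=\sum_{vw}(x_v-x_w)^2$, summed over the edges. It has entry $-1$ at each edge, lies in $\mathcal S(H)$, is PSD, and its kernel consists of the vectors that are constant on each component.
\end{enumerate}

Let $Z$ be a set of pairs from $V$. A PSD matrix $B$ on $V$ is \emph{$Z$-regular} if $X=0$ is the only symmetric matrix supported on $Z$ with $BX=0$, and $U\in\mathbb R^{V\times r}$ is \emph{$Z$-regular} if $UU^{\mathsf T}$ is; by (F1) the condition on $X$ then reads $XU=0$. A PSD matrix in $\mathcal S(G)$ has the SAP exactly when it is regular for the set of nonedges of $G$. The next lemma justifies the name and gives one test for regularity and one for its failure.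

\begin{lemma}\label{lem:regular}
Let $U\in\mathbb R^{V\times r}$ and let $Z$ be a set of pairs from $V$.
\begin{enumerate}
\item[(a)] $U$ is $Z$-regular if and only if the derivative at $U$ of the map $\Psi_Z\colon\mathbb R^{V\times r}\to\mathbb R^Z$, $\Psi_Z(U)=(u_i\cdot u_j)_{ij\in Z}$, is surjective.
\item[(b)] Suppose that $V$ is linearly ordered so that, for each $v$, the vectors $u_j$ with $j<v$ and $jv\in Z$ form a linearly independent family. Then $U$ is $Z$-regular.
\item[(c)] Suppose that $x,y\in\mathbb R^V$ are nonzero, have disjoint supports, satisfy $U^{\mathsf T}x=U^{\mathsf T}y=0$, and that $ij\in Z$ whenever $x_i\ne0$ and $y_j\ne0$. Then $U$ is not $Z$-regular.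
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The derivative sends $\dot U$ to $(\dot u_i\cdot u_j+u_i\cdot\dot u_j)_{ij\in Z}$. Identify a vector of $\mathbb R^Z$ with a symmetric matrix $X$ supported on $Z$. Then
\[
\sum_{ij\in Z}X_{ij}(\dot u_i\cdot u_j+u_i\cdot\dot u_j)=\sum_{i\in V}\dot u_i\cdot\Big(\sum_{j\in V}X_{ij}u_j\Big),
\]
and the inner sum is row $i$ of $XU$. So $X$ is orthogonal to the image of the derivative if and only if $XU=0$.

(b) Let $X\ne0$ be supported on $Z$, and let $v$ be the last element whose row in $X$ is nonzero. If $X_{vj}\ne0$, then $jv\in Z$, and row $j$ is nonzero by symmetry, so $j<v$. Row $v$ of $XU$ is therefore a nontrivial combination of independent vectors, and $XU\ne0$.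

(c) Put $X=xy^{\mathsf T}+yx^{\mathsf T}$. Then $XU=0$. An entry $X_{ij}$ can be nonzero only if one of $i,j$ lies in the support of $x$ and the other in that of $y$, so $X$ is supported on $Z$; and $X_{ij}=x_iy_j\ne0$ when $x_i\ne0$ and $y_j\ne0$, since then $x_j=0$.
\end{proof}

A \emph{pattern} $\mathcal P=(V;Z,N,F)$ is a finite set $V$ with a partition of its pairs into \emph{zero} pairs $Z$, \emph{nonzero} pairs $N$ and \emph{free} pairs $F$. A symmetric matrix $B$ on $V$ \emph{fits} $\mathcal P$ if $B_{ij}=0$ for $ij\in Z$ and $B_{ij}\ne0$ for $ij\in N$; nothing is required on $F$ or on the diagonal. A graph is a pattern with $F=\emptyset$.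

\begin{remark}[Normalization]\label{rem:normalize}
Let $D$ be an invertible diagonal matrix and $O$ an orthogonal matrix. Then $UU^{\mathsf T}$ fits $\mathcal P$ if and only if $(DUO)(DUO)^{\mathsf T}$ does, and $(DUO)^{\mathsf T}x=0$ if and only if $U^{\mathsf T}(Dx)=0$, where $Dx$ has the same support as $x$. So when we look for vectors $x,y$ as in Lemma~\ref{lem:regular}(c), we may rescale the $u_v$ individually by nonzero factors and change the orthonormal basis.
\end{remark}

\section{Nine vectors in $\mathbb R^3$}\label{sec:nine}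

In $\mathbb R^3$ a vector orthogonal to two independent vectors is determined up to scale, and its coordinates are polynomials in theirs. A chain of vectors, each orthogonal to two earlier ones, therefore computes polynomials, and one surplus orthogonality at the end imposes a polynomial equation. The pattern $\mathcal P_1$ on $V_1=\{a,b,c,g,h,p,q,t,w\}$ in Table~\ref{tab:P1} is such a chain. The vectors of $a,b,c$ form a coordinate frame, $h$ carries the unknown, and $w$ is the only element with three orthogonalities to earlier elements. The table gives $|Z|=14$, $|N|=7$, $|F|=15$.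

\begin{table}[ht]
\centering
\begin{tabular}{c|ccccccccc}
$v$ & $a$ & $b$ & $c$ & $g$ & $h$ & $p$ & $q$ & $t$ & $w$\\ \hline
zero pairs $Z$ & & $a$ & $a,b$ & $a$ & $g$ & $c,h$ & $b,h$ & $b,q$ & $p,t,h$\\
nonzero pairs $N$ & & & & $b,c$ & $a$ & $b$ & $c$ & $a$ & $c$\\
free pairs $F$ & & & & & $b,c$ & $a,g$ & $a,g,p$ & $c,g,h,p$ & $a,b,g,q$
\end{tabular}
\caption{The pattern $\mathcal P_1$. The column of $v$ lists the elements to the left of $v$, sorted by the type of the pair that they form with $v$.}\label{tab:P1}
\end{table}

\begin{proposition}\label{prop:nine}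
If $B\succeq0$ fits $\mathcal P_1$, then $\operatorname{rank}B\ge3$. If $\operatorname{rank}B=3$, then $B$ is not $Z$-regular.
\end{proposition}

\begin{proof}
Write $B=UU^{\mathsf T}$. Each of $a,b,c$ lies in a nonzero pair, so $u_a,u_b,u_c$ are nonzero; they are pairwise orthogonal, and so $\operatorname{rank}B\ge3$.

Let the rank be $3$ and the vectors lie in $\mathbb R^3$. By Remark~\ref{rem:normalize} we may take $u_a,u_b,u_c$ to be the standard basis, so that the coordinates of $u_v$ are its inner products with $u_a,u_b,u_c$. Each of $h,p,q,t,w$ forms exactly one nonzero pair, with one of $a,b,c$, and we rescale its vector so that this coordinate is $1$. Reading Table~\ref{tab:P1} from left to right, we get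
\[
\begin{array}{lll}
u_g=(0,\gamma_1,\gamma_2) & & \text{with }\gamma_1\gamma_2\ne0,\\
u_h=(1,\xi_1,\xi_2) & & \text{with }\gamma_1\xi_1+\gamma_2\xi_2=0,\\
u_p=(-\xi_1,1,0) & & \text{from }u_p=(x,1,0)\text{ and }x+\xi_1=0,\\
u_q=(-\xi_2,0,1) & & \text{from }u_q=(x,0,1)\text{ and }x+\xi_2=0,\\
u_t=(1,0,\xi_2) & & \text{from }u_t=(1,0,y)\text{ and }-\xi_2+y=0,\\
u_w=(-\xi_2,-\xi_1\xi_2,1) & & \text{from }u_w=(x,y,1),\ x+\xi_2=0\text{ and }-\xi_1x+y=0 .
\end{array}
\]
The surplus condition is
\[
0=u_h\cdot u_w=-\xi_2-\xi_1^2\xi_2+\xi_2=-\xi_1^2\xi_2=\frac{\gamma_1}{\gamma_2}\,\xi_1^3 .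
\]
Hence $\xi_1=\xi_2=0$, and therefore $u_h=u_t$ and $u_w=u_q$. The vectors $x=e_h-e_t$ and $y=e_w-e_q$ of $\mathbb R^{V_1}$ satisfy $U^{\mathsf T}x=U^{\mathsf T}y=0$, and the four pairs $hw,hq,tw,tq$ lie in $Z$. Lemma~\ref{lem:regular}(c) applies.
\end{proof}

Take $\gamma=(1,-1)$ and $\xi_1=\xi_2=\xi$. We obtain a curve of configurations in $\mathbb R^3$ along which every orthogonality except $hw$ holds, and
\[
u_h\cdot u_w=-\xi^3 .
\]
This function has derivative zero at its only root, which is the failure of regularity; and it changes sign there, which will make the root indestructible.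

Two features of the table can now be explained. The vector $u_g$ ties $\xi_2$ to $\xi_1$: without the condition $gh\in Z$ the equation $\xi_1^2\xi_2=0$ has the roots $(\xi_1,0)$, $\xi_1\ne0$, at which its gradient is nonzero and $u_h\ne u_t$. The free pairs cannot be avoided either. Along the curve $u_a\cdot u_p=-\xi$. Making $ap$ a nonzero pair would exclude the root $\xi=0$, and making it a zero pair would exclude the rest of the curve.

\section{From patterns to graphs}\label{sec:patterns}

A graph has no free pairs, but a triangle simulates one. Suppose that $i$ and $j$ are adjacent and that a further vertex $z$ is adjacent to $i$ and $j$ only. Taking the Schur complement of the entry $a_{zz}>0$ replaces $a_{ij}$ by $a_{ij}-a_{iz}a_{jz}/a_{zz}$, a difference of two nonzero numbers, which may take any real value; no other off-diagonal entry changes.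

For a pattern $\mathcal P=(V;Z,N,F)$ let $G(\mathcal P)$ be the graph on $V\cup\{z_\ell:\ell\in F\}$ whose edges are the pairs in $N\cup F$ together with $z_\ell i$ and $z_\ell j$ for each $\ell=ij\in F$. Put $G_1=G(\mathcal P_1)$. It has $9+15=24$ vertices and $7+15+2\cdot15=52$ edges.

\begin{lemma}\label{lem:transfer}
Let $G=G(\mathcal P)$ and let $A=\begin{pmatrix}C&R\\R^{\mathsf T}&\Delta\end{pmatrix}\in\mathcal S(G)$ be PSD, with blocks indexed by $V$ and $\{z_\ell\}$. Then $\Delta$ is diagonal and positive definite. Let $B$ and $J$ be as in {\rm(F3)}.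
\begin{enumerate}
\item[(a)] $B\succeq0$, $B$ fits $\mathcal P$, and $\operatorname{null}A=\operatorname{null}B=|V|-\operatorname{rank}B$.
\item[(b)] The obstructions for $A$ are exactly the matrices $JXJ^{\mathsf T}$ with $X\ne0$ supported on $Z$ and $BX=0$; here $X=(JXJ^{\mathsf T})[V]$. In particular, $A$ has the SAP if and only if $B$ is $Z$-regular.
\end{enumerate}
\end{lemma}

\begin{proof}
The $z_\ell$ are pairwise nonadjacent, so $\Delta$ is diagonal. A zero diagonal entry of a PSD matrix forces a zero row by (F1), and $z_\ell$ has neighbors; so $\Delta\succ0$.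

(a) The column of $R$ indexed by $z_\ell$ is supported on the two elements of $\ell$. Hence $R\Delta^{-1}R^{\mathsf T}$ is nonzero only on the diagonal and on $F$, and $B$ agrees with $C$ on $Z\cup N$. So $B$ fits $\mathcal P$; the rest is (F3).

(b) Let $X\ne0$ be supported on $Z$ with $BX=0$, and put $X_G=JXJ^{\mathsf T}$. Then $AX_G=\binom{B}{0}XJ^{\mathsf T}=0$ and $X_G[V]=X\ne0$, so $X_G$ vanishes on the diagonal of $V$ and on $N\cup F$. Let $\ell=ij\in F$. The row of $J$ indexed by $z_\ell$ is a combination of $e_i^{\mathsf T}$ and $e_j^{\mathsf T}$. Hence the entries of $X_G$ at $(z_\ell,i)$, $(z_\ell,j)$ and $(z_\ell,z_\ell)$ are combinations of $X_{ii},X_{ij},X_{jj}$, which vanish because $ij\notin Z$. So $X_G$ is an obstruction.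

Conversely, let $X_G$ be an obstruction, let $X_{\mathrm{top}}$ and $X_{\mathrm{bot}}$ be its row blocks, and put $X=X_G[V]$. The lower block of $AX_G=0$ reads $R^{\mathsf T}X_{\mathrm{top}}+\Delta X_{\mathrm{bot}}=0$, that is, $X_G=JX_{\mathrm{top}}$. The $V$-columns of this identity give $X_{\mathrm{top}}^{\mathsf T}=JX$ by the symmetry of $X_G$, so $X_G=JXJ^{\mathsf T}$ and $X\ne0$. The $V$-columns of $0=AX_G=\binom{B}{0}XJ^{\mathsf T}$ give $BX=0$. Finally $X$ vanishes on the diagonal and on the edges $N\cup F$, so it is supported on $Z$.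
\end{proof}

\begin{corollary}\label{cor:nu5}
$\nu(G_1)\le5$.
\end{corollary}

\begin{proof}
If $A\in\mathcal S(G_1)$ is PSD with the SAP, then $B$ fits $\mathcal P_1$ and is $Z$-regular. By Proposition~\ref{prop:nine}, $\operatorname{rank}B\ge4$, so $\operatorname{null}A\le9-4=5$.
\end{proof}

We also need to go from the pattern back to the graph. For a symmetric matrix $T$ on $V$ define its \emph{lift} $\widehat T$ on $V\cup\{z_\ell\}$ by
\[
\widehat T=\begin{pmatrix}T+R_0R_0^{\mathsf T}&R_0\\R_0^{\mathsf T}&I\end{pmatrix},
\]
where the column of $R_0$ indexed by $z_\ell$, $\ell=ij$, is $2(e_i+e_j)$. The Schur complement of the identity block is $T$. Off the diagonal, $\widehat T[V]$ equals $T_{ij}+4$ on $F$ and $T_{ij}$ on $Z\cup N$. Hence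
\begin{equation}\label{eq:lift}
\widehat T\in\mathcal S(G(\mathcal P))\quad\text{if $T$ fits $\mathcal P$ and $T_{ij}\ne-4$ for all $ij\in F$.}
\end{equation}
The value $4$ plays no special role; in our examples the free entries will lie in $\{-1,0,1\}$.

\section{Survival in every graph with the minor $G(\mathcal P)$}\label{sec:stability}

This section turns the sign change of $-\xi^3$ into a lower bound for the floor. We allow several surplus equations; a sign change is then replaced by oddness. Recall from degree theory \cite[Ch.~1]{deimling} that a continuous map $f$ from the closed ball $|\xi|\le\rho$ of $\mathbb R^m$ to $\mathbb R^m$ with no zero on the sphere $|\xi|=\rho$ has an integer Brouwer degree at $0$; that the degree is unchanged by homotopies without zeros on the sphere; that $f$ has a zero in the ball if the degree is nonzero; and that the degree is odd if $f$ is odd (Borsuk's theorem). We use the following consequence.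

\begin{enumerate}
\item[(F5)] Let $f,\tilde f$ be continuous maps from the ball $|\xi|\le\rho$ to $\mathbb R^m$. If $f$ is odd and $|\tilde f-f|<|f|$ on the sphere $|\xi|=\rho$, then $\tilde f$ has a zero in the ball.
\end{enumerate}
Indeed, $f+\tau(\tilde f-f)$, $0\le\tau\le1$, has no zero on the sphere, so $\tilde f$ has odd degree. For $m=1$, the only case needed for Theorem~\ref{thm:main}, this is the intermediate value theorem: $\tilde f(\pm\rho)$ has the sign of $f(\pm\rho)$, and these signs are opposite.

\begin{proposition}[Stability]\label{prop:stability}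
Let $\mathcal P=(V;Z,N,F)$ be a pattern, $Z=Z'\sqcup Z''$, $m=|Z''|\ge1$ and $r\ge1$. Let $\xi\mapsto U(\xi)\in\mathbb R^{V\times r}$ be a $C^1$ map defined near $0$ in $\mathbb R^m=\mathbb R^{Z''}$ such that:
\begin{enumerate}
\item[(H1)] $u_i(0)\cdot u_j(0)\ne0$ for $ij\in N$, and $u_i(0)\cdot u_j(0)\ne-4$ for $ij\in F$;
\item[(H2)] $u_i(\xi)\cdot u_j(\xi)=0$ for $ij\in Z'$ and all $\xi$ near $0$;
\item[(H3)] $U(0)$ is $Z'$-regular;
\item[(H4)] near $0$, the map $\Phi(\xi)=(u_i(\xi)\cdot u_j(\xi))_{ij\in Z''}$ is odd and vanishes only at $\xi=0$.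
\end{enumerate}
Then $M_+(H)\ge|V|-r$ for every graph $H$ having $G(\mathcal P)$ as a minor.
\end{proposition}

The plan is to imitate contraction inside a matrix. Give the edges to be contracted the large weight $1/\varepsilon$ and the edges to be deleted the small weight $\varepsilon$. The heavy edges force null vectors to be almost constant on each contracted set, and eliminating the remaining directions leaves a matrix on $V$ that differs by $O(\varepsilon)$ from a matrix $T$ of our choice that vanishes on $Z$. The difficulty is that the error has entries on $Z$, where $T$ cannot compensate for it. These entries must be absorbed by moving the vectors $u_v$: on $Z'$ by the implicit function theorem, on $Z''$ by (F5).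

\begin{proof}
Let $G=G(\mathcal P)$ be a minor of $H$. In Steps 1--3, $i,j$ denote vertices of $G$ and $x,y$ vertices of $H$.

\emph{Step 1: branch sets.} For $i\in V(G)$ let $\mathcal B_i\subseteq V(H)$ be the set of vertices that are merged into $i$. The $\mathcal B_i$ are nonempty and disjoint, each induces a connected subgraph of $H$, and there is an edge of $H$ between $\mathcal B_i$ and $\mathcal B_j$ whenever $i,j$ are adjacent in $G$. We may assume that they partition $V(H)$. Indeed, let $H_0$ be the union of the components of $H$ that meet some $\mathcal B_i$. The direct sum of a PSD matrix in $\mathcal S(H_0)$ with the Laplacian of the rest of $H$ is a PSD matrix in $\mathcal S(H)$ of at least the same nullity, so we may replace $H$ by $H_0$. As long as some vertex of $H_0$ is unassigned, a path from it to an assigned vertex contains an unassigned vertex adjacent to some $\mathcal B_i$, and we add that vertex to $\mathcal B_i$. Let $\mu_{ij}$ be the number of edges of $H$ between $\mathcal B_i$ and $\mathcal B_j$.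

\emph{Step 2: matrices on $H$.} Let $\mathcal W$ be the space of symmetric matrices on $V$ that vanish on $Z$, and let $T_0=U(0)U(0)^{\mathsf T}$. By (H2) and $\Phi(0)=0$, $T_0\in\mathcal W$. For $T\in\mathcal W$ and real $\varepsilon$ define a symmetric matrix $\Theta=\Theta(T,\varepsilon)$ on $V(H)$ by
\[
\Theta_{xy}=\begin{cases}
\widehat T_{ii}/|\mathcal B_i| & \text{if }x=y\in\mathcal B_i,\\
\widehat T_{ij}/\mu_{ij} & \text{if $xy$ is an edge, $x\in\mathcal B_i$, $y\in\mathcal B_j$, and $i,j$ are adjacent in $G$,}\\
\varepsilon & \text{if $xy$ is an edge, $x\in\mathcal B_i$, $y\in\mathcal B_j$, $i\ne j$, and $i,j$ are nonadjacent,}\\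
0&\text{otherwise.}
\end{cases}
\]
It is an affine function of $(T,\varepsilon)$. Let $L$ be the Laplacian of the spanning subgraph of $H$ formed by the edges inside the sets $\mathcal B_i$, and for $\varepsilon>0$ put
\[
K(T,\varepsilon)=\varepsilon^{-1}L+\Theta(T,\varepsilon).
\]
On nonedges of $H$ the matrix $K$ vanishes. On edges its entry is $-1/\varepsilon$, $\widehat T_{ij}/\mu_{ij}$ or $\varepsilon$. By (H1) and \eqref{eq:lift}, $\widehat T_0$ is nonzero on all edges of $G$, and so is $\widehat T$ for $T$ near $T_0$. For such $T$ and all $\varepsilon>0$ we have $K(T,\varepsilon)\in\mathcal S(H)$.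

\emph{Step 3: reduction to a matrix on $V$.} Let $\Pi$ be the $V(H)\times V(G)$ matrix whose columns are the indicator vectors of the $\mathcal B_i$, and let the columns of $Y$ be an orthonormal basis of the orthogonal complement of the column space of $\Pi$. By (F4) that column space is $\ker L$, so $L\Pi=0$ and $\Lambda=Y^{\mathsf T}LY\succ0$. The $(i,j)$ entry of $\Pi^{\mathsf T}\Theta\Pi$ is the sum of $\Theta_{xy}$ over $x\in\mathcal B_i$, $y\in\mathcal B_j$. It equals $\widehat T_{ii}$ for $i=j$, it equals $\widehat T_{ij}$ for adjacent $i,j$, and it equals $\varepsilon\mu_{ij}$ for distinct nonadjacent $i,j$, where $\widehat T_{ij}=0$ because $T\in\mathcal W$. So $\Pi^{\mathsf T}\Theta\Pi=\widehat T+\varepsilon E$, with $E_{ij}=\mu_{ij}$ for distinct nonadjacent $i,j$ and $E_{ij}=0$ otherwise. The square matrix $(\Pi\ \ Y)$ is invertible, and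
\[
(\Pi\ \ Y)^{\mathsf T}K\,(\Pi\ \ Y)=\begin{pmatrix}\widehat T+\varepsilon E&\Pi^{\mathsf T}\Theta Y\\ Y^{\mathsf T}\Theta\Pi&\varepsilon^{-1}(\Lambda+\varepsilon Y^{\mathsf T}\Theta Y)\end{pmatrix}.
\]
For $(T,\varepsilon)$ near $(T_0,0)$ the matrix $\Lambda+\varepsilon Y^{\mathsf T}\Theta Y$ is positive definite, and for $\varepsilon>0$ the Schur complement of the lower right block is
\[
\Sigma(T,\varepsilon)=\widehat T+\varepsilon E-\varepsilon\,\Pi^{\mathsf T}\Theta Y(\Lambda+\varepsilon Y^{\mathsf T}\Theta Y)^{-1}Y^{\mathsf T}\Theta\Pi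
\]
(the last term is absent if all $\mathcal B_i$ are singletons). The pole at $\varepsilon=0$ has gone: this formula is smooth on a full neighborhood of $(T_0,0)$ in $\mathcal W\times\mathbb R$, and $\Sigma(T,0)=\widehat T$. The block of $\widehat T$ on the vertices $z_\ell$ is the identity, so near $(T_0,0)$ the corresponding block of $\Sigma$ is positive definite. Its Schur complement $\mathcal C(T,\varepsilon)$ is a symmetric matrix on $V$, smooth in $(T,\varepsilon)$, with
\begin{equation}\label{eq:C0}
\mathcal C(T,0)=T .
\end{equation}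
Fix a neighborhood $\mathcal O$ of $T_0$ in $\mathcal W$ and $\varepsilon_0>0$ such that all of the above holds for $T\in\mathcal O$ and $|\varepsilon|<\varepsilon_0$. By (F3), applied twice, for $T\in\mathcal O$ and $0<\varepsilon<\varepsilon_0$ the matrix $K(T,\varepsilon)\in\mathcal S(H)$ is PSD if $\mathcal C(T,\varepsilon)$ is, and the two have the same nullity. It therefore suffices to find such $T,\varepsilon$ and some $U_*\in\mathbb R^{V\times r}$ with
\begin{equation}\label{eq:goal}
\mathcal C(T,\varepsilon)=U_*U_*^{\mathsf T},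
\end{equation}
for the right side is PSD of rank at most $r$.

\emph{Step 4: all entries outside $Z''$.} By (H3) and Lemma~\ref{lem:regular}(a) the derivative of $\Psi_{Z'}$ at $U(0)$ is surjective. Let $\mathcal D\subseteq\mathbb R^{V\times r}$ be a complement of its kernel, so that the derivative maps $\mathcal D$ bijectively onto $\mathbb R^{Z'}$. We try $U_*=U(\xi)+\eta$ with $\eta\in\mathcal D$. Split the symmetric matrices on $V$ as $\mathcal W\oplus\mathbb R^{Z'}\oplus\mathbb R^{Z''}$ according to the position of the entries, put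
\[
\mathcal E(T,\eta,\xi,\varepsilon)=\mathcal C(T,\varepsilon)-(U(\xi)+\eta)(U(\xi)+\eta)^{\mathsf T},
\]
and let $\mathcal E_1$ be its component in $\mathcal W\oplus\mathbb R^{Z'}$ and $\mathcal E_2$ its component in $\mathbb R^{Z''}$. The map $\mathcal E_1$ is $C^1$ and vanishes at $(T_0,0,0,0)$. Its derivative there with respect to $(T,\eta)\in\mathcal W\times\mathcal D$ is block triangular: by \eqref{eq:C0} a variation $\dot T$ is sent to $(\dot T,0)$, and the $\mathbb R^{Z'}$-component of the image of $\dot\eta$ is minus the image of $\dot\eta$ under the bijection $\mathcal D\to\mathbb R^{Z'}$. So this derivative is invertible. By the implicit function theorem there are a neighborhood $\mathcal O'\times\mathcal D'\subseteq\mathcal O\times\mathcal D$ of $(T_0,0)$ and numbers $\rho>0$, $\varepsilon_1\in(0,\varepsilon_0)$ such that for $|\xi|\le\rho$, $|\varepsilon|\le\varepsilon_1$ the equation $\mathcal E_1=0$ has exactly one solution $(T(\xi,\varepsilon),\eta(\xi,\varepsilon))$ in $\mathcal O'\times\mathcal D'$, and this solution is continuous in $(\xi,\varepsilon)$.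 Shrink $\rho$ so that (H2) and (H4) hold on the ball $|\xi|\le\rho$ and the $\mathcal W$-component $T_\xi$ of $U(\xi)U(\xi)^{\mathsf T}$ lies in $\mathcal O'$ there. For $\varepsilon=0$ we know the solution: by \eqref{eq:C0} and (H2), $\mathcal E(T_\xi,0,\xi,0)=T_\xi-U(\xi)U(\xi)^{\mathsf T}$ has no component in $\mathcal W\oplus\mathbb R^{Z'}$, so $(T(\xi,0),\eta(\xi,0))=(T_\xi,0)$ by uniqueness.

\emph{Step 5: the entries in $Z''$.} There remain $m$ equations in the $m$ unknowns $\xi$. Let
\[
\varphi(\xi,\varepsilon)=\mathcal E_2\big(T(\xi,\varepsilon),\eta(\xi,\varepsilon),\xi,\varepsilon\big)\in\mathbb R^{Z''}.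
\]
It is continuous, and $\varphi(\xi,0)=-\Phi(\xi)$ by the end of Step 4, since $T_\xi$ vanishes on $Z''$. By (H4), $-\Phi$ is odd and $\delta=\min_{|\xi|=\rho}|\Phi(\xi)|>0$. By uniform continuity, $|\varphi(\xi,\varepsilon)+\Phi(\xi)|<\delta$ for $|\xi|=\rho$ and all small $\varepsilon>0$. Fix such an $\varepsilon\le\varepsilon_1$. By (F5), $\varphi(\cdot,\varepsilon)$ has a zero $\xi_*$ in the ball. Then $\mathcal E_1=0$ and $\mathcal E_2=0$, so \eqref{eq:goal} holds with $T=T(\xi_*,\varepsilon)\in\mathcal O$ and $U_*=U(\xi_*)+\eta(\xi_*,\varepsilon)$.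
\end{proof}

\begin{remark}\label{rem:hyp}
Neither (H3) nor either half of (H4) can be dropped. Let $V=\{1,2,3\}$, let all three pairs be zero pairs, and let $r=1$. Then $G(\mathcal P)=O_3$, and the conclusion would give $M_+(P_3)\ge2$, contrary to Example~\ref{ex:extreme}. With $Z''=Z$, hypotheses (H1)--(H3) are empty; the column $U(\xi)=|\xi|^2(1,1,1)^{\mathsf T}$ gives a map $\Phi$ that vanishes only at $0$ but is not odd, and $U\equiv0$ gives an odd $\Phi$ that vanishes everywhere. With $Z''=\{12\}$ and $U(\xi)=(1,\xi,0)^{\mathsf T}$, all hypotheses hold except (H3), which fails for $X=e_2e_3^{\mathsf T}+e_3e_2^{\mathsf T}$.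
\end{remark}

\section{The graphs $G_{d,s}$ and the proof of Theorem~\ref{thm:main}}\label{sec:family}

To make the gap grow we need patterns that remain degenerate when the rank of $B$ is allowed to exceed its minimum. We replace each element of $\mathcal P_1$ by $d$ copies, so that the scalar computation of Section~\ref{sec:nine} becomes a computation with $d\times d$ matrices; $j$ extra dimensions will then disturb each equation only by a matrix of rank at most $j$. We also add $s$ elements that take part in no orthogonality and merely raise all nullities by $s$.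

Let $V_d=\{v_i:v\in V_1,\ 1\le i\le d\}$ and $V_{d,s}=V_d\cup\{f_1,\dots,f_s\}$. The pattern $\mathcal P_{d,s}=(V_{d,s};Z,N,F)$ is defined as follows, for $v\ne v'$ in $V_1$:
\begin{itemize}
\item if $vv'$ is a zero pair of $\mathcal P_1$, all pairs $v_iv'_j$ are in $Z$;
\item if $vv'$ is a nonzero pair of $\mathcal P_1$, then $v_iv'_i\in N$, and $v_iv'_j\in Z$ for $i\ne j$;
\item if $vv'$ is a free pair of $\mathcal P_1$, all pairs $v_iv'_j$ are in $F$;
\item the pairs $v_iv_j$, $i\ne j$, are in $Z$ for $v\in\{a,b,c\}$ and in $F$ otherwise;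
\item every pair containing some $f_k$ is in $N$.
\end{itemize}
So the $d\times d$ block $B_{vv'}$ of a matrix that fits the pattern is zero, invertible diagonal, or arbitrary, according to the type of $vv'$ in Table~\ref{tab:P1}. Put $\mathcal P_d=\mathcal P_{d,0}$ and $G_{d,s}=G(\mathcal P_{d,s})$; for $d=1$, $s=0$ these are $\mathcal P_1$ and $G_1$. Let $Z''=\{h_iw_j:1\le i,j\le d\}$ and $Z'=Z\setminus Z''$, and identify $\mathbb R^{Z''}$ with $\mathbb R^{d\times d}$.

Write $\mathbb R^{3d}=\mathbb R^d\times\mathbb R^d\times\mathbb R^d$. For $\Xi\in\mathbb R^{d\times d}$ let $U(\Xi)\in\mathbb R^{V_{d,s}\times3d}$ have the row blocks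
\[
\begin{array}{lll}
U_a=(I,0,0), & U_b=(0,I,0), & U_c=(0,0,I),\\[2pt]
U_g=(0,I,-I), & U_h=(I,\Xi,\Xi), & U_p=(-\Xi^{\mathsf T},I,0),\\[2pt]
U_q=(-\Xi^{\mathsf T},0,I), & U_t=(I,0,\Xi), & U_w=(-\Xi^{\mathsf T},-\Xi^{\mathsf T}\Xi,I),
\end{array}
\]
where $U_v$ has the rows $u_{v_1},\dots,u_{v_d}$, and the constant rows $u_{f_k}=(2\cdot\mathbf 1,2\cdot\mathbf 1,\mathbf 1)$, with $\mathbf 1$ the all-ones vector of $\mathbb R^d$. For $d=1$ this is the curve of Section~\ref{sec:nine}.

\begin{lemma}\label{lem:H}
The pattern $\mathcal P_{d,s}$ and the map $U(\Xi)$ satisfy {\rm(H1)--(H4)} with $r=3d$ and $\Phi(\Xi)=-\Xi\,\Xi^{\mathsf T}\Xi$.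
\end{lemma}

\begin{proof}
At $\Xi=0$,
\begin{equation}\label{eq:U0}
U_a=U_h=U_t=(I,0,0),\quad U_b=U_p=(0,I,0),\quad U_c=U_q=U_w=(0,0,I),\quad U_g=(0,I,-I).
\end{equation}

(H1) By \eqref{eq:U0}, the inner products of distinct rows indexed by $V_d$ lie in $\{-1,0,1\}$; this covers $F$. On the nonzero pairs inside $V_d$ they are $1$, except $u_{g_i}\cdot u_{c_i}=-1$. The inner product of $u_{f_k}$ with a row of type $a,b,h,p,t$ is $2$, with a row of type $c,q,w$ is $1$, with a row of type $g$ is $2-1=1$, and with another $u_{f_l}$ is $4d+4d+d=9d$.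

(H2) The products $U_vU_a^{\mathsf T},U_vU_b^{\mathsf T},U_vU_c^{\mathsf T}$ are the three components of $U_v$. These are $0$ for the zero pairs $ab,ac,bc,ga,pc,qb,tb$ of $\mathcal P_1$, and $\pm I$ for its seven nonzero pairs and for $aa,bb,cc$. The other six blocks of $Z'$ are
\[
\begin{array}{lll}
U_hU_g^{\mathsf T}=\Xi-\Xi, & U_hU_p^{\mathsf T}=-\Xi+\Xi, & U_hU_q^{\mathsf T}=-\Xi+\Xi,\\[2pt]
U_tU_q^{\mathsf T}=-\Xi+\Xi, & U_wU_p^{\mathsf T}=\Xi^{\mathsf T}\Xi-\Xi^{\mathsf T}\Xi, & U_wU_t^{\mathsf T}=-\Xi^{\mathsf T}+\Xi^{\mathsf T},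
\end{array}
\]
and all vanish.

(H3) Apply Lemma~\ref{lem:regular}(b) to $Z'$, ordering the blocks as $a,b,c,g,h,p,q,t,w$, followed by the $f_k$, which lie in no zero pair. By Table~\ref{tab:P1}, the earlier $Z'$-neighbors of an element lie in the blocks $a,b,c$ for elements of type $a,b,c,g$; in $a,g$ for type $h$; in $h,b,c$ for types $p$ and $q$; in $a,b,q$ for type $t$; and in $t,p,c$ for type $w$, because the pairs $h_iw_j$ are not in $Z'$. By \eqref{eq:U0}, the rows of $U_a$ and $U_g$ together are independent, and in each of the other cases the rows of the three blocks form the standard basis of $\mathbb R^{3d}$.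

(H4) $\Phi(\Xi)=U_hU_w^{\mathsf T}=-\Xi-\Xi\,\Xi^{\mathsf T}\Xi+\Xi=-\Xi\,\Xi^{\mathsf T}\Xi$ is odd. If it vanishes, then $(\Xi^{\mathsf T}\Xi)^2=0$; a symmetric matrix with zero square is zero, so $\Xi^{\mathsf T}\Xi=0$ and $\Xi=0$.
\end{proof}

\begin{proposition}\label{prop:floor}
Every PSD matrix that fits $\mathcal P_{d,s}$ has rank at least $3d$. Moreover,
\[
\lfloor M_+\rfloor(G_{d,s})=M_+(G_{d,s})=6d+s\qquad\text{and}\qquad\nu(G_{d,s})\ge5d+s .
\]
\end{proposition}

\begin{proof}
Write $G=G_{d,s}$ and $V=V_{d,s}$, so $|V|=9d+s$. The Gram vectors of the $3d$ elements $a_i,b_i,c_i$ are pairwise orthogonal, and nonzero because $a_ih_i,b_ig_i,c_ig_i\in N$. This gives the rank bound, and $M_+(G)\le9d+s-3d$ by Lemma~\ref{lem:transfer}(a). By Proposition~\ref{prop:stability} and Lemma~\ref{lem:H}, $M_+(H)\ge9d+s-3d$ for every $H$ with minor $G$. Hence $6d+s\le\lfloor M_+\rfloor(G)\le M_+(G)\le6d+s$.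

For $\nu$, we remove the surplus equations at a controlled cost: every pair of $Z''$ contains some $h_i$, so we delete these $d$ vertices. Let $T_0=U(0)U(0)^{\mathsf T}$ and $A_0=\widehat{T_0}$. By Lemma~\ref{lem:H} and \eqref{eq:lift}, $A_0\in\mathcal S(G)$. By (F3), $A_0\succeq0$ and $\operatorname{null}A_0=\operatorname{null}T_0=6d+s$, as $T_0$ has rank $3d$. Let $G'=G-\{h_1,\dots,h_d\}$ and $A'=A_0[V(G')]\in\mathcal S(G')$. Then $A'\succeq0$; its order is $d$ less than that of $A_0$ and its rank is no larger, so $\operatorname{null}A'\ge5d+s$.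

Suppose that $X'$ is an obstruction for $A'$. By (F2), applied to each column, $A_0(X'\oplus0)=0$; and $X'\oplus0$ vanishes on the diagonal and on all edges of $G$, so it is an obstruction for $A_0$. By Lemma~\ref{lem:transfer}(b), $X=(X'\oplus0)[V]$ is nonzero, supported on $Z$, and satisfies $T_0X=0$. Its rows indexed by the $h_i$ are zero, so it is supported on $Z'$. This contradicts (H3). Thus $A'$ has the SAP, $\nu(G')\ge5d+s$, and $\nu(G)\ge\nu(G')$ by minor monotonicity.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]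
Proposition~\ref{prop:floor} with $d=1$, $s=0$ gives $\lfloor M_+\rfloor(G_1)=M_+(G_1)=6$ and $\nu(G_1)\ge5$, and Corollary~\ref{cor:nu5} gives $\nu(G_1)\le5$.
\end{proof}

\section{Degeneracy above the minimum rank}\label{sec:upper}

It remains to bound $\nu(G_{d,s})$ from above. The next proposition extends Proposition~\ref{prop:nine}, which is the case $d=1$, $j=0$. In rank $3d+j$ the identities $u_h=u_t$ and $u_w=u_q$ are lost. What remains is that $U_h-U_t$ and $U_w-U_q$ have rank bounded by a multiple of $j$, and for small $j$ this still yields one linear dependence among the rows of each, which is all that Lemma~\ref{lem:regular}(c) requires.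

\begin{proposition}\label{prop:lowrank}
Let $j\ge0$ be an integer with $7j<d$. If $B\succeq0$ fits $\mathcal P_d$ and $\operatorname{rank}B\le3d+j$, then $B$ is not $Z$-regular.
\end{proposition}

\begin{proof}
Write $B=UU^{\mathsf T}$ with rows in $\mathbb R^{3d+j}=\mathbb R^d\times\mathbb R^d\times\mathbb R^d\times\mathbb R^j$. The vectors of the $a_i,b_i,c_i$ are nonzero and pairwise orthogonal, so by Remark~\ref{rem:normalize} we may take $U_a=(I,0,0,0)$, $U_b=(0,I,0,0)$, $U_c=(0,0,I,0)$. The first three components of $U_v$ are then the blocks $B_{va},B_{vb},B_{vc}$. Each of $U_h,U_p,U_q,U_t,U_w$ has one component that the pattern makes invertible diagonal, and we rescale its rows to make that component $I$. Thus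
\[
\begin{array}{lll}
U_g=(0,\Gamma_1,\Gamma_2,G'), & U_h=(I,\Xi_1,\Xi_2,H'), & U_p=(P_0,I,0,P'),\\[2pt]
U_q=(Q_0,0,I,Q'), & U_t=(I,0,T_2,T'), & U_w=(W_0,W_1,I,W'),
\end{array}
\]
with $\Gamma_1,\Gamma_2$ invertible diagonal and the primed matrices of size $d\times j$. The zero blocks $hg,hp,hq,tq,wp,wt,hw$ give, in this order,
\begin{align}
\Xi_1\Gamma_1+\Xi_2\Gamma_2+H'G'^{\mathsf T}&=0,\label{eq:hg}\\
P_0^{\mathsf T}+\Xi_1+H'P'^{\mathsf T}&=0,\label{eq:hp}\\
Q_0^{\mathsf T}+\Xi_2+H'Q'^{\mathsf T}&=0,\label{eq:hq}\\
Q_0^{\mathsf T}+T_2+T'Q'^{\mathsf T}&=0,\label{eq:tq}\\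
W_0P_0^{\mathsf T}+W_1+W'P'^{\mathsf T}&=0,\label{eq:wp}\\
W_0+T_2^{\mathsf T}+W'T'^{\mathsf T}&=0,\label{eq:wt}\\
W_0^{\mathsf T}+\Xi_1W_1^{\mathsf T}+\Xi_2+H'W'^{\mathsf T}&=0.\label{eq:hw}
\end{align}
We want nonzero $\alpha,\beta\in\mathbb R^d$ that annihilate from the left, respectively,
\[
U_h-U_t=(0,\ \Xi_1,\ \Xi_2-T_2,\ H'-T'),\qquad U_w-U_q=(W_0-Q_0,\ W_1,\ 0,\ W'-Q').
\]

\emph{Four identities.} Subtracting \eqref{eq:tq} from \eqref{eq:hq}, and the transpose of \eqref{eq:tq} from \eqref{eq:wt}, gives
\begin{align}
\Xi_2-T_2&=-(H'-T')Q'^{\mathsf T},\label{eq:A}\\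
W_0-Q_0&=-(W'-Q')T'^{\mathsf T}.\label{eq:B}
\end{align}
So only $\Xi_1$ and $W_1$ need to be controlled. Substituting $W_0^{\mathsf T}=-T_2-T'W'^{\mathsf T}$ from \eqref{eq:wt} into \eqref{eq:hw} and using \eqref{eq:A},
\begin{equation}\label{eq:C}
\Xi_1W_1^{\mathsf T}=(T_2-\Xi_2)-(H'-T')W'^{\mathsf T}=(H'-T')(Q'-W')^{\mathsf T}.
\end{equation}
Substituting $P_0^{\mathsf T}=-\Xi_1-H'P'^{\mathsf T}$ from \eqref{eq:hp} into \eqref{eq:wp},
\begin{equation}\label{eq:D}
W_1=W_0\Xi_1+(W_0H'-W')P'^{\mathsf T}.
\end{equation}

\emph{The cubic equation up to small rank.} Write $M\approx_kM'$ if $\operatorname{rank}(M-M')\le k$. This relation is preserved by transposition and by multiplying both sides by the same matrix, and $M\approx_kM'\approx_lM''$ implies $M\approx_{k+l}M''$. A product of a $d\times j$ and a $j\times d$ matrix has rank at most $j$. Let $D=\Gamma_1\Gamma_2^{-1}$, an invertible diagonal matrix. From \eqref{eq:wt}, \eqref{eq:A} and \eqref{eq:hg} in turn,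
\[
W_0\approx_j-T_2^{\mathsf T}\approx_j-\Xi_2^{\mathsf T}\approx_jD\,\Xi_1^{\mathsf T},
\]
so $W_0\approx_{3j}D\,\Xi_1^{\mathsf T}$. By \eqref{eq:D}, $W_1\approx_jW_0\Xi_1\approx_{3j}D\,\Xi_1^{\mathsf T}\Xi_1$. Transposing and multiplying by $\Xi_1$ gives $\Xi_1W_1^{\mathsf T}\approx_{4j}\Xi_1\Xi_1^{\mathsf T}\Xi_1D$, and $\Xi_1W_1^{\mathsf T}\approx_j0$ by \eqref{eq:C}. Hence $\operatorname{rank}(\Xi_1\Xi_1^{\mathsf T}\Xi_1)\le5j$, which for $j=0$ is the equation $\Xi_1\Xi_1^{\mathsf T}\Xi_1=0$. The nonzero singular values of $\Xi_1\Xi_1^{\mathsf T}\Xi_1$ are the cubes of those of $\Xi_1$, so the two matrices have the same rank. Therefore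
\[
\operatorname{rank}\Xi_1\le5j,\qquad\operatorname{rank}W_1\le\operatorname{rank}(W_0\Xi_1)+j\le6j .
\]

\emph{The dependences.} The columns of $\Xi_1$ and $H'-T'$ span a subspace of $\mathbb R^d$ of dimension at most $6j<d$. Let $\alpha\ne0$ be orthogonal to it. By \eqref{eq:A}, $\alpha^{\mathsf T}(\Xi_2-T_2)=0$, so $\alpha^{\mathsf T}(U_h-U_t)=0$. The columns of $W_1$ and $W'-Q'$ span a subspace of dimension at most $7j<d$; this is where the constant $7$ arises. Let $\beta\ne0$ be orthogonal to it. By \eqref{eq:B}, $\beta^{\mathsf T}(W_0-Q_0)=0$, so $\beta^{\mathsf T}(U_w-U_q)=0$.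

Let $x\in\mathbb R^{V_d}$ equal $\alpha$ on the block $h$, $-\alpha$ on the block $t$ and $0$ elsewhere, and let $y$ equal $\beta$ on $w$, $-\beta$ on $q$ and $0$ elsewhere. Then $U^{\mathsf T}x=U^{\mathsf T}y=0$, and all pairs $h_iw_k,h_iq_k,t_iw_k,t_iq_k$ lie in $Z$. Lemma~\ref{lem:regular}(c) completes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]
By Proposition~\ref{prop:floor} only the upper bound for $\nu$ and the consequences remain. Let $A\in\mathcal S(G_{d,s})$ be PSD with the SAP, and let $B$ be as in Lemma~\ref{lem:transfer}; it fits $\mathcal P_{d,s}$ and is $Z$-regular. Put $j=\operatorname{rank}B-3d$, so $j\ge0$ by Proposition~\ref{prop:floor}. Suppose that $7j<d$. The matrix $B[V_d]$ is PSD, fits $\mathcal P_d$ and has rank at most $3d+j$, so Proposition~\ref{prop:lowrank} gives $X\ne0$ supported on $Z$ with $B[V_d]X=0$. By (F2), $B(X\oplus0)=0$, which contradicts the $Z$-regularity of $B$. Hence $j\ge\lceil d/7\rceil$, and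
\[
\operatorname{null}A=9d+s-(3d+j)\le6d+s-\lceil d/7\rceil .
\]

For $d=1$ the two bounds on $\nu$ coincide, so $\nu(G_{1,s})=5+s$ and $\lfloor M_+\rfloor(G_{1,s})=6+s$; taking $s=k-6$ gives (a). For (b), the gap $\lfloor M_+\rfloor(G_{d,s})-\nu(G_{d,s})$ is at least $\lceil d/7\rceil$, and $\nu(G_{d,0})\le6d-d/7=\frac{41}{42}\cdot6d=\frac{41}{42}\lfloor M_+\rfloor(G_{d,0})$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{deimling}
K.~Deimling, \emph{Nonlinear Functional Analysis}.

\bibitem{params}
\emph{Parameters related to tree-width, zero forcing, and maximum nullity of a graph}, doi:10.1002/jgt.21637, \texttt{https://core.ac.uk/download/595589888.pdf}.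

\end{thebibliography}
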